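\title{The second term of the minimal Riesz energy on a sphere}

\begin{abstract}
For $0<s<d$, write the minimal Riesz $s$-energy of $N$ points on the unit sphere $S^d$ as $\frac I2N^2-R_N$, where $I$ is the $s$-energy of the normalized surface measure. We prove that $R_N/N^{1+s/d}$ has a limit as $N\to\infty$, which for $d=2$ confirms a conjecture recorded in an Oberwolfach report. The limit is positive and is given by the energy per unit volume of a variational problem for random configurations in a flat cube. The energy of this problem is exactly subadditive, and this gives upper bounds for the minimal energy. A localization of the kernel that is positive definite up to a small error, built from the same partition of unity, gives matching lower bounds.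
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $d\ge1$, let $S^d$ be the unit sphere of $\mathbb R^{d+1}$ with surface measure $\sigma$, and let $\alpha=\sigma(S^d)$. For $s>0$ and $N\ge2$ points of $S^d$ put
\[
E(x_1,\dots,x_N)=\sum_{1\le i<j\le N}\frac1{|x_i-x_j|^s},\qquad \mathcal E(N)=\min_{x_1,\dots,x_N\in S^d}E(x_1,\dots,x_N).
\]
The minimum is attained because $E$, with the value $+\infty$ when two points coincide, is lower semicontinuous on the compact space $(S^d)^N$. Throughout the paper $0<s<d$. Then the energy of the normalized surface measure,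
\[
I=\frac1{\alpha^2}\iint_{S^d\times S^d}\frac{d\sigma(x)\,d\sigma(y)}{|x-y|^s},
\]
is finite, and we define $R_N$ by
\[
\mathcal E(N)=\frac I2N^2-R_N .
\]
The term $\frac I2N^2$ is the energy of a total charge $N$ spread uniformly over the sphere, and $R_N$ is the energy that is gained by concentrating this charge at $N$ well-chosen points whose self-energy is not counted.

The size of $R_N$ can be guessed as follows. In a good configuration each point keeps the other points out of a cap of area about $\alpha/N$, of radius about $N^{-1/d}$. In the uniform distribution this cap carries charge about $1$ and creates a potential of order $N^{s/d}$ at its center. This interaction is missing at each of the $N$ points, so $R_N$ should have order $N^{1+s/d}$. For $d=2$ and $0<s<2$ it is known (Saff--Kuijlaars) that there are positive constants $c_1,c_2$, depending on $s$, with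
\[
c_1N^{1+s/2}\le R_N\le c_2N^{1+s/2},\qquad N\ge2,
\]
and it is conjectured in \cite{MFO} that $\lim_{N\to\infty}R_N/N^{1+s/2}$ exists for every $0<s<2$. We prove this in all dimensions. The proof does not use the two bounds just quoted.

\begin{theorem}\label{thm:exist}
For all $d\ge1$ and $0<s<d$ the limit $\lim_{N\to\infty}R_N/N^{1+s/d}$ exists. In particular, the conjecture of \cite{MFO}, which is the case $d=2$, is true.
\end{theorem}

\subsection{Rescaling to density one}

Put $D=d+1$; the reader interested in $S^2$ should read $d=2$, $D=3$, $\alpha=4\pi$. Let $K(x)=|x|^{-s}$ on $\mathbb R^D$, with $K(0)=+\infty$. For a kernel $\Phi$ on $\mathbb R^D$, measures $\mu,\mu'$ and a finite configuration $X=(x_1,\dots,x_n)$ write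
\[
Q_\Phi(\mu,\mu')=\iint\Phi(x-y)\,d\mu(x)\,d\mu'(y),\qquad Q_\Phi(\mu)=Q_\Phi(\mu,\mu),\qquad U_\Phi(X)=\sum_{i<j}\Phi(x_i-x_j),
\]
and omit the subscript when $\Phi=K$. Let $\Sigma_N$ be the sphere centered at $0$ of radius $\varrho=\varrho_N=(N/\alpha)^{1/d}$, and let $\sigma_N$ be its surface measure, which has total mass $\alpha\varrho^d=N$. Since $Q(\sigma_N)=\varrho^{2d-s}\alpha^2I=\varrho^{-s}N^2I$,
\begin{equation}\label{eq:scale}
\min_{X\in(\Sigma_N)^N}U(X)-\tfrac12Q(\sigma_N)=-\varrho^{-s}R_N=-Nj_N,\qquad j_N:=\alpha^{s/d}\frac{R_N}{N^{1+s/d}} .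
\end{equation}
So $j_N$ is the energy gained per point on a large, almost flat sphere that carries one point per unit area, and one expects it to converge to a constant of flat space. To prove such a statement one would like to cut the sphere into pieces and add up the energies of the pieces. The difficulty is that $|x|^{-s}$ is not integrable at infinity in dimension $d>s$. The total interaction between the pieces has order $N^{2-s/d}$, much larger than $N$, and it must cancel against the term $\frac12Q(\sigma_N)$ up to an error $o(N)$.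

\subsection{Indirect energy and the value of the limit}

For random configurations this cancellation can be made exact. A \emph{random configuration} is a random element $X=(x_1,\dots,x_n)$ of the disjoint union $\bigsqcup_{n\ge0}(\mathbb R^D)^n$; the number of points $n$ is random as well. It has \emph{intensity} $\mu$ if
\[
\mathbb E\sum_{i=1}^nf(x_i)=\int f\,d\mu\qquad\text{for all Borel }f\ge0 .
\]
Taking for $f$ an indicator function, we see that $\mathbb En=\mu(\mathbb R^D)$ and that almost surely all points lie in any given Borel set that carries $\mu$. A measure $\mu$ is \emph{admissible} if it is a finite, compactly supported, nonnegative Borel measure on $\mathbb R^D$ with $Q(\mu)<\infty$.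

\begin{definition}\label{def:J}
For an admissible measure $\mu$ let $\mathcal P(\mu)$ be the infimum of $\mathbb E\,U(X)$ over all random configurations $X$ with intensity $\mu$. The \emph{indirect energy} of $\mu$ is
\[
\mathcal J(\mu)=\mathcal P(\mu)-\tfrac12Q(\mu).
\]
\end{definition}

Thus $-\mathcal J(\mu)$ is the largest gain, relative to the continuous energy $\frac12Q(\mu)$, that can be obtained by correlating points whose mean distribution is $\mu$. Let $u(r)$ be the indirect energy of $d$-dimensional Lebesgue measure restricted to the cube $[0,r]^d\times\{0\}\subset\mathbb R^D$.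

\begin{theorem}\label{thm:value}
Let $d\ge1$ and $0<s<d$. Then
\[
e_{s,d}:=\lim_{r\to\infty}\frac{u(r)}{r^d}=\inf_{r>0}\frac{u(r)}{r^d}\in(-\infty,0),
\]
and
\[
\lim_{N\to\infty}\frac{R_N}{N^{1+s/d}}=-\alpha^{-s/d}e_{s,d}\ \ge\ \frac12\,\alpha^{-s/d}\iint_{[0,1]^d\times[0,1]^d}\frac{dx\,dy}{|x-y|^s}\ >\ 0 .
\]
\end{theorem}

For $S^2$ the limit is $(4\pi)^{-s/2}|e_{s,2}|$.

\subsection{Plan of the proof}

We fix a smooth window $\chi$, close to the indicator function of a unit cube of $\mathbb R^D$, and let $A_N(\ell)$ be the average, per point, of the indirect energies of the pieces of $\sigma_N$ that are cut out by the translates of the window dilated by the factor $\ell$. The proof has three steps.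
\begin{enumerate}
\item[1.] \emph{Upper bound for the energy} (Section~\ref{sec:upper}): $-j_N\le A_N(\ell)+o(1)$ for every $\ell$.
\item[2.] \emph{Lower bound for the energy} (Section~\ref{sec:lower}): $-j_N$ is at least an average of $A_N(\ell)$ over a long range of scales $\ell$, up to a factor close to $1$ and a small error, both independent of $N$.
\item[3.] \emph{Flat limit} (Section~\ref{sec:flat}): $A_N(\ell)$ converges as $N\to\infty$.
\end{enumerate}
The same quantity appears in both bounds, so Theorem~\ref{thm:exist} follows without any evaluation of $\lim_NA_N(\ell)$. Section~\ref{sec:value} compares this limit with $e_{s,d}$. Section~\ref{sec:models} shows the ideas of steps 1 and 2 in explicit computations; Sections~\ref{sec:indirect} and~\ref{sec:split} prepare the tools.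

\section{Three model computations}\label{sec:models}

The results of this section are not used later; only the notation \eqref{eq:avg} is.

\subsection{The circle}

For $d=1$ and $0<s<1$ the limit can be computed directly. Two points of $S^1$ whose angles differ by $2\pi\theta$ interact by $f(\theta)=(2\sin\pi\theta)^{-s}$, and $I=\int_0^1f$. The function $f$ is convex on $(0,1)$, because $(\log f)''=s\pi^2/\sin^2\pi\theta>0$. Write the angles of $N$ distinct points as $2\pi\theta_i$ with $0\le\theta_1<\dots<\theta_N<1$, and put $\theta_{i+N}=\theta_i+1$. For each $k$ we have $\sum_{i=1}^N(\theta_{i+k}-\theta_i)=k$, so Jensen's inequality gives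
\[
2E=\sum_{k=1}^{N-1}\sum_{i=1}^Nf(\theta_{i+k}-\theta_i)\ge N\sum_{k=1}^{N-1}f(k/N),
\]
with equality for equally spaced points. Hence $R_N=\frac N2\big[N\int_0^1f-\sum_{k=1}^{N-1}f(k/N)\big]$. Write $f(\theta)=(2\pi\theta)^{-s}+(2\pi(1-\theta))^{-s}+f_0(\theta)$. On $[0,\frac12]$ the difference $f(\theta)-(2\pi\theta)^{-s}$ is $\theta^{2-s}$ times a smooth function, and $f_0(1-\theta)=f_0(\theta)$, so $f_0\in C^1[0,1]$ and $f_0$ contributes $O(1)$ to the bracket. Each of the two singular terms contributes $(2\pi)^{-s}N^s\big[\int_0^Nx^{-s}dx-\sum_{k=1}^{N-1}k^{-s}\big]$. Therefore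
\[
\lim_{N\to\infty}\frac{R_N}{N^{1+s}}=(2\pi)^{-s}\gamma_s,\qquad\gamma_s=\sum_{k=1}^\infty\Big(\int_{k-1}^kx^{-s}dx-k^{-s}\Big),
\]
where the terms of the series are positive and $O(k^{-s-1})$. The curvature of the circle, which sits in $f_0$, does not affect the limit, and $\gamma_s$ is the gain per point of the lattice $\mathbb Z$ in the line. By Theorem~\ref{thm:value}, $e_{s,1}=-\gamma_s$. The argument rests on the cyclic order of the points. The proof for general $d$ uses no information on the shape of optimal configurations.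

\subsection{One random point in each cell}\label{ss:cells}

We stay on the circle. Cut it into $N$ arcs of equal length, let $\nu_i$ be the uniform probability measure on the $i$th arc, and choose independent points $x_i$ with laws $\nu_i$. Since $\sum_i\nu_i=N\sigma/2\pi$,
\[
\mathcal E(N)\le\mathbb E\,E(x_1,\dots,x_N)=\sum_{i<j}Q(\nu_i,\nu_j)=\frac I2N^2-\frac12\sum_{i=1}^NQ(\nu_i).
\]
A chord is shorter than its arc, so $Q(\nu_i)\ge(2\pi/N)^{-s}\iint_{[0,1]^2}|x-y|^{-s}dx\,dy$, and the double integral equals $2\int_0^1(1-t)t^{-s}dt=2/((1-s)(2-s))$. Thus $R_N\ge(2\pi)^{-s}N^{1+s}/((1-s)(2-s))$ for every $N$, which is the lower bound of Theorem~\ref{thm:value} for $d=1$.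

The point of this computation is that the interactions between different cells cancel \emph{exactly} against the continuous energy. If $\xi_1,\xi_2$ are the sums of Dirac masses of two fixed configurations and $\mu_1,\mu_2$ are two background measures, the cross term $Q(\xi_1-\mu_1,\xi_2-\mu_2)$ changes when points are moved and must be estimated. If the configurations are random and independent with intensities $\mu_1,\mu_2$, its expectation is zero. To improve the bound one takes larger cells and, in each cell, the best random configuration with the prescribed intensity. This is the subadditivity of $\mathcal J$, the basis of step~1.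

\subsection{A Gaussian window}\label{ss:gauss}

For step 2 we must bound the energy of an optimal configuration from below by local energies. We split $K=Kh_\ell+K(1-h_\ell)$, where $h_\ell(x)=h(x/\ell)$ is a cutoff with $h(0)=1$. If $h_\ell(x-y)$ is the overlap of two translates of a window, the first part is an average of energies seen through that window. The second part contains the whole long-range interaction, and one would like to discard it by positive definiteness. Call a kernel $\Phi$ with $|\Phi|\le CK$ \emph{positive semidefinite} if $Q_\Phi(\nu)\ge0$ for every signed measure $\nu$ with a bounded, compactly supported density on $\mathbb R^D$. Take $0<s<2$ and $h_\ell(x)=e^{-|x|^2/\ell^2}$.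

\emph{One scale is not enough.} The kernel $\Phi=K(1-h_\ell)$ is continuous with $\Phi(0)=0$, since $1-h_\ell(x)\le|x|^2/\ell^2$. It is not positive semidefinite: approximating $\delta_0-\delta_x$ by densities would give $0\le2\Phi(0)-2\Phi(x)<0$ for $x\ne0$. We may try to repair this by adding $\varepsilon K$, which costs only a factor $1+\varepsilon$ in the final bound. Let $\varepsilon_0\in[0,\infty]$ be the infimum of the $\varepsilon\ge0$ for which $K(1-h_\ell)+\varepsilon K$ is positive semidefinite. The condition $Q_\Phi(\nu)+\varepsilon Q(\nu)\ge0$ is closed in $\varepsilon$, so $\varepsilon_0>0$. Because $K$ is homogeneous, $\varepsilon_0$ does not depend on $\ell$. No choice of a single scale makes $\varepsilon$ small.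

\emph{Many scales are enough.} For $L\ge1$, $M\ge2$ and a function $\phi$ of $\ell$ put
\begin{equation}\label{eq:avg}
\langle\phi\rangle=\frac1{\log M}\int_L^{ML}\phi(\ell)\,\frac{d\ell}\ell ,
\end{equation}
an average with respect to a probability measure on $[L,ML]$. The definition of the gamma function gives
\begin{equation}\label{eq:gamma}
|x|^{-s}=\frac1{\Gamma(s/2)}\int_0^\infty e^{-t|x|^2}t^{s/2-1}\,dt .
\end{equation}
Multiply by $h_\ell$ and shift $t$ by $\ell^{-2}$. With $\psi(v)=(1-v)^{s/2-1}$ for $v<1$ and $\psi(v)=0$ for $v\ge1$, and with $\bar h=\langle h_\ell\rangle$, we obtain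
\[
K(1-\bar h)+\varepsilon K=\frac1{\Gamma(s/2)}\int_0^\infty e^{-t|x|^2}t^{s/2-1}\Big[1+\varepsilon-\big\langle\psi(\ell^{-2}t^{-1})\big\rangle\Big]dt .
\]
The substitution $v=\ell^{-2}t^{-1}$ turns $d\ell/\ell$ into $dv/2v$, and $\psi-1$ is positive only on $(0,1)$. Hence for every $t>0$
\[
\big\langle\psi(\ell^{-2}t^{-1})\big\rangle-1\le\frac{b_s}{\log M},\qquad b_s=\frac12\int_0^1\big[(1-v)^{s/2-1}-1\big]\frac{dv}v<\infty .
\]
For $s=1$ the substitution $v=1-w^2$ gives $b_1=\int_0^1dw/(1+w)=\log2$. With $\varepsilon=b_s/\log M$ the kernel $K(1-\bar h)+\varepsilon K$ is a mixture of Gaussians with nonnegative weights. A Gaussian has a positive Fourier transform, so the kernel is positive semidefinite. The cutoff at scale $\ell$ does harm mainly to the Gaussians of width about $\ell$. When $\log\ell$ is spread uniformly over an interval of length $\log M$, each width is harmed by a fraction $O(1/\log M)$ of the scales.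

The proof departs from this model in two ways. First, discarding a positive definite kernel costs its value at $0$ per point (Lemma~\ref{lem:pos}), so $\varepsilon K$ must be replaced by $\varepsilon G$ with a bounded truncation $G$ of $K$. Second, the window cannot be Gaussian. A window $\chi$ enters the upper bound linearly and the lower bound quadratically, and the bounds match only if $\int\chi^2/\int\chi$ is close to $1$. For $\chi(x)=e^{-2|x|^2}$, whose normalized overlap function is $e^{-|x|^2}$, this ratio is $2^{-D/2}$.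

\section{Properties of the indirect energy}\label{sec:indirect}

Constants $c,C>0$ depend only on $d$ and $s$ and, from Section~\ref{sec:upper} on, on a parameter $\delta$. They never depend on $N$, $\ell$, $L$, $M$ or $r$.

We call $\lambda$ a \emph{reference measure} if it is one of the measures $\sigma_N$ or $d$-dimensional Lebesgue measure on a hyperplane of $\mathbb R^D$. For $y\in\operatorname{supp}\lambda$ and $r>0$ we have $\lambda(B(y,r))\le Cr^d$. For spheres this reduces by scaling to $S^d$; there $S^d\cap B(y,r)$ is a graph with bounded gradient over part of a disk of radius $r$ if $r\le\frac12$, and $\alpha\le\alpha(2r)^d$ if $r\ge\frac12$. On the shell $2^{i}r<|x-y|\le2^{i+1}r$, $i\in\mathbb Z$, the integral of $|x-y|^{-a}$, $a>0$, is therefore at most $C\,2^{i(d-a)}r^{d-a}$. Summing over $i<0$ or over $i\ge0$ we get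
\begin{equation}\label{eq:dyadic}
\int_{|x-y|\le r}\frac{d\lambda(x)}{|x-y|^a}\le C_ar^{d-a}\quad(0<a<d),\qquad\int_{|x-y|>r}\frac{d\lambda(x)}{|x-y|^a}\le C_ar^{d-a}\quad(a>d).
\end{equation}
The first bound with $a=s$ shows that $I<\infty$ and that $f\lambda$ is admissible for every bounded Borel $f\ge0$ with bounded support. All measures to which $\mathcal J$ is applied in the main argument are of this kind or are translates of such.

In Definition~\ref{def:J} only configurations of \emph{finite energy}, $\mathbb E\,U(X)<\infty$, matter, and these almost surely have no coinciding points.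

\begin{lemma}\label{lem:J}
Let $\mu,\mu',\mu_1,\mu_2$ be admissible.
\begin{enumerate}
\item[(a)] $-\frac12Q(\mu)\le\mathcal J(\mu)\le0$.
\item[(b)] If $Q(\mu_1+\mu_2)<\infty$, then $\mathcal J(\mu_1+\mu_2)\le\mathcal J(\mu_1)+\mathcal J(\mu_2)$. If $\mu'\le\mu$, then $\mathcal J(\mu)\le\mathcal J(\mu')$.
\item[(c)] If $X$ has intensity $\mu$ and finite energy and $q:\mathbb R^D\to[0,1]$ is Borel, then
\[
\mathbb E\sum_{i<j}q(x_i)q(x_j)K(x_i-x_j)-\tfrac12Q(q\mu)\ge\mathcal J(q\mu).
\]
\item[(d)] If $f_1,f_2:\mathbb R^D\to[0,B]$ are Borel, then $|\mathcal J(f_1\mu)-\mathcal J(f_2\mu)|\le B\,Q(\mu)\sup_{\operatorname{supp}\mu}|f_1-f_2|$.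
\item[(e)] Let $T$ map a compact set $Y$ that carries $\mu$ into $\mathbb R^D$, and let $(1+\theta)^{-1}|x-x'|\le|Tx-Tx'|\le(1+\theta)|x-x'|$ for $x,x'\in Y$. Then $|\mathcal J(T_*\mu)-\mathcal J(\mu)|\le((1+\theta)^s-1)\,Q(\mu)$, where $T_*\mu$ is the image measure. In particular $\mathcal J$ is invariant under isometries.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The lower bound holds because $\mathcal P\ge0$. For $\mu=0$ the empty configuration gives $\mathcal J(0)=0$. Otherwise let $a=\mu(\mathbb R^D)$, let $n$ be a Poisson variable of mean $a$, and, given $n$, let the points be independent with law $\mu/a$. The intensity is $\mathbb En\cdot\mu/a=\mu$, and $\mathbb E\,U=\frac12\mathbb E[n(n-1)]\,Q(\mu)/a^2=\frac12Q(\mu)$, since $\mathbb E[n(n-1)]=a^2$.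

(b) Let $X_1,X_2$ be independent with intensities $\mu_1,\mu_2$, and let $X$ be their union. It has intensity $\mu_1+\mu_2$. Taking the expectation first over $X_1$ and then over $X_2$, we see that the pairs with one point in each $X_i$ contribute $Q(\mu_1,\mu_2)$ to $\mathbb E\,U(X)$. Since $\frac12Q(\mu_1+\mu_2)=\frac12Q(\mu_1)+\frac12Q(\mu_2)+Q(\mu_1,\mu_2)$ and all terms are finite,
\[
\mathcal J(\mu_1+\mu_2)\le\big[\mathbb E\,U(X_1)-\tfrac12Q(\mu_1)\big]+\big[\mathbb E\,U(X_2)-\tfrac12Q(\mu_2)\big].
\]
Take the infimum over $X_1$ and $X_2$. For the second claim write $\mu=\mu'+(\mu-\mu')$ and use $\mathcal J(\mu-\mu')\le0$.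

(c) Given $X$, keep each point $x_i$ with probability $q(x_i)$, independently of the other points. The thinned configuration has intensity $q\mu$, because $\mathbb E\sum_iq(x_i)f(x_i)=\int fq\,d\mu$, and its expected energy is the expectation in (c).

(d) Let $f=\min(f_1,f_2)$. By (b), $\mathcal J(f_1\mu)\le\mathcal J(f\mu)$. Apply (c) to configurations of intensity $f_2\mu$ with $q=f/f_2$ on $\{f_2>0\}$ and $q=0$ elsewhere; since $q\le1$, this gives $\mathcal P(f\mu)\le\mathcal P(f_2\mu)$. Hence
\[
\mathcal J(f_1\mu)-\mathcal J(f_2\mu)\le\tfrac12\big[Q(f_2\mu)-Q(f\mu)\big]=\tfrac12Q\big((f_2-f)\mu,(f_2+f)\mu\big)\le\tfrac12\sup|f_1-f_2|\cdot2B\,Q(\mu).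
\]
Exchange $f_1$ and $f_2$.

(e) The map $T$ is a homeomorphism of $Y$ onto the compact set $T(Y)$. Configurations with intensity $\mu$ lie in $Y$ and those with intensity $T_*\mu$ lie in $T(Y)$ almost surely, so $T$ is a bijection between the two classes. The ratio $K(Tx-Tx')/K(x-x')$ lies in $[(1+\theta)^{-s},(1+\theta)^s]$, so the same holds for $\mathcal P(T_*\mu)/\mathcal P(\mu)$ and $Q(T_*\mu)/Q(\mu)$ (or both terms of the ratio vanish). Since $1-(1+\theta)^{-s}\le(1+\theta)^s-1$, the difference is at most $((1+\theta)^s-1)(\mathcal P(\mu)+\frac12Q(\mu))$, and $\mathcal P(\mu)\le\frac12Q(\mu)$ by (a).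
\end{proof}

Lower bounds are obtained by splitting $K$ into several kernels and treating each one separately. Let $X$ have admissible intensity $\mu$ and finite energy. For an even Borel kernel $\Phi$ with $|\Phi|\le CK$ put
\[
J_\Phi(X)=\mathbb E\,U_\Phi(X)-\tfrac12Q_\Phi(\mu).
\]
Both terms converge absolutely, $J_\Phi(X)$ is linear in $\Phi$, and $\mathcal J(\mu)=\inf_XJ_K(X)$. We say that $\Phi$ has \emph{spectral density} $w\in L^1(\mathbb R^D)$ if $\Phi(x)=\int w(k)e^{ik\cdot x}dk$ for all $x$. Such a $\Phi$ is bounded and continuous. If $\Phi_1,\Phi_2$ have spectral densities $w_1,w_2$, then $\Phi_1\Phi_2$ has spectral density $w_1*w_2$ by Fubini's theorem.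

\begin{lemma}\label{lem:pos}
Let $X$, $\mu$, $\Phi$ be as above.
\begin{enumerate}
\item[(a)] If $\Phi\ge0$, then $J_\Phi(X)\ge-\frac12Q_\Phi(\mu)$.
\item[(b)] If $\Phi$ has a spectral density $w\ge0$, then $J_\Phi(X)\ge-\frac12\Phi(0)\,\mu(\mathbb R^D)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $U_\Phi\ge0$. For (b) let $\nu=\sum_i\delta_{x_i}-\mu$, a finite signed measure. By Fubini's theorem $Q_\Phi(\nu)=\int w(k)\,\big|\int e^{ik\cdot x}d\nu(x)\big|^2dk\ge0$. On the other hand,
\[
Q_\Phi(\nu)=n\Phi(0)+2U_\Phi(X)-2\sum_i\int\Phi(x_i-y)\,d\mu(y)+Q_\Phi(\mu).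
\]
Each term is integrable, because $\Phi$ is bounded, $\mathbb En<\infty$ and $|U_\Phi|\le CU$. The sum over $i$ has expectation $Q_\Phi(\mu)$. Hence $0\le\Phi(0)\mu(\mathbb R^D)+2J_\Phi(X)$.
\end{proof}

For $N\ge2$ take an optimal $N$-point configuration on $S^d$, dilate it to $\Sigma_N$, and apply a random rotation distributed according to Haar measure on $SO(D)$. Call the result $X_N$. Each of its $N$ points is uniformly distributed on $\Sigma_N$, so $X_N$ has intensity $\sigma_N$, and the rotation does not change the energy. By \eqref{eq:scale},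
\begin{equation}\label{eq:JK}
J_K(X_N)=-Nj_N .
\end{equation}
This identity places the deterministic problem inside the random one. We write $J_\Phi=J_\Phi(X_N)$.

\section{Splitting the kernel}\label{sec:split}

Part (a) of Lemma~\ref{lem:pos} gives a bound proportional to the mass of $\mu$ if $\Phi$ is integrable in dimension $d$, and part (b) does so if $\Phi(0)$ is finite. The kernel $K$ has neither property, but it is the sum of two kernels with one property each. In \eqref{eq:gamma} the singularity at $0$ comes from large $t$ and the slow decay from small $t$, so we split the weight. Fix an integer $p>d/2$ and put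
\[
G(x)=\frac1{\Gamma(s/2)}\int_0^\infty e^{-t|x|^2}\frac{t^{s/2-1}}{1+t^p}\,dt,\qquad H(x)=K(x)-G(x)=\frac1{\Gamma(s/2)}\int_0^\infty e^{-t|x|^2}\frac{t^{s/2-1+p}}{1+t^p}\,dt .
\]
Then $0\le G\le K$ and $0\le H\le K$. The choice of $p$ is used twice: $2p>s$ makes $G(0)$ finite, and $s+2p>d$ makes $H$ integrable at infinity. Let
\[
\beta(k)=\frac{|k|^{s-D}}{1+|k|^{2p}},\qquad k\in\mathbb R^D\setminus\{0\}.
\]

\begin{lemma}\label{lem:GH}
\begin{enumerate}
\item[(a)] For every reference measure $\lambda$, every $y\in\operatorname{supp}\lambda$ and every $r>0$,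
\[
\int H(x-y)\,d\lambda(x)\le C,\qquad\int_{|x-y|>r}H(x-y)\,d\lambda(x)\le Cr^{d-s-2p}.
\]
\item[(b)] $G$ has a spectral density $g\in C^2(\mathbb R^D\setminus\{0\})$ with
\[
c\beta(k)\le g(k)\le C\beta(k),\qquad|\partial_i\partial_jg(k)|\le C|k|^{-2}\beta(k)\qquad(k\ne0).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $t^p/(1+t^p)\le t^p$ and \eqref{eq:gamma} with $s+2p$ in place of $s$ we get $H(x)\le C|x|^{-s-2p}$. The second bound follows from \eqref{eq:dyadic} with $a=s+2p>d$. For the first bound take $r=1$ and add the integral of $H\le K$ over $|x-y|\le1$, which is bounded by \eqref{eq:dyadic} with $a=s<d$.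

(b) Insert $e^{-t|x|^2}=\int(4\pi t)^{-D/2}e^{-|k|^2/4t}e^{ik\cdot x}dk$ into the definition of $G$, and let
\[
g(k)=\frac{(4\pi)^{-D/2}}{\Gamma(s/2)}\int_0^\infty t^{(s-D)/2-1}\,\frac{e^{-|k|^2/4t}}{1+t^p}\,dt .
\]
Tonelli's theorem at $x=0$ gives $\int g=G(0)<\infty$, and then Fubini's theorem gives $G(x)=\int g(k)e^{ik\cdot x}dk$. Substitute $t=|k|^2v$:
\[
g(k)=C|k|^{s-D}\int_0^\infty v^{(s-D)/2-1}\,\frac{e^{-1/4v}}{1+|k|^{2p}v^p}\,dv .
\]
The denominator satisfies
\begin{equation}\label{eq:denom}
\min(1,v^p)\,(1+|k|^{2p})\le1+|k|^{2p}v^p\le\max(1,v^p)\,(1+|k|^{2p}).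
\end{equation}
So $g/\beta$ lies between two constants, given by integrals over $v$ that converge at $0$ because of the factor $e^{-1/4v}$ and at $\infty$ because $s<D$.

Since $z^ae^{-z^2/8}$ is bounded on $z\ge0$ for $a=1,2$,
\[
\big|\partial_ie^{-|k|^2/4t}\big|\le Ct^{-1/2}e^{-|k|^2/8t},\qquad\big|\partial_i\partial_je^{-|k|^2/4t}\big|=\Big|\frac{k_ik_j}{4t^2}-\frac{\delta_{ij}}{2t}\Big|e^{-|k|^2/4t}\le Ct^{-1}e^{-|k|^2/8t}.
\]
On $\{|k|\ge r\}$, $r>0$, the derivatives of order at most $2$ of the integrand of $g$ are therefore dominated by $C(1+t^{-1/2}+t^{-1})\,e^{-r^2/8t}\,t^{(s-D)/2-1}$, which is integrable on $(0,\infty)$. Hence $g\in C^2(\mathbb R^D\setminus\{0\})$ and we may differentiate under the integral sign. The same substitution and the left half of \eqref{eq:denom} give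
\[
|\partial_i\partial_jg(k)|\le C\int_0^\infty t^{(s-D)/2-2}\frac{e^{-|k|^2/8t}}{1+t^p}\,dt\le C|k|^{-2}\beta(k)\int_0^\infty\frac{v^{(s-D)/2-2}e^{-1/8v}}{\min(1,v^p)}\,dv ,
\]
and the last integral is finite.
\end{proof}

\begin{corollary}\label{cor:apriori}
If $\mu$ is admissible and $\mu\le\lambda$ for a reference measure $\lambda$, then $Q_H(\mu)\le C\mu(\mathbb R^D)$ and $\mathcal J(\mu)\ge-C\mu(\mathbb R^D)$. Moreover there is a constant $c_2$ with
\begin{equation}\label{eq:apriori}
R_N\le c_2N^{1+s/d}\qquad(N\ge2).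
\end{equation}
\end{corollary}

\begin{proof}
The bound on $Q_H(\mu)$ follows from Lemma~\ref{lem:GH}(a). For $X$ of intensity $\mu$ and finite energy, Lemma~\ref{lem:pos} gives $J_K(X)=J_G(X)+J_H(X)\ge-\frac12G(0)\mu(\mathbb R^D)-\frac12Q_H(\mu)$. Finally $-Nj_N=J_K(X_N)\ge\mathcal J(\sigma_N)\ge-CN$ by \eqref{eq:JK}.
\end{proof}

\section{Local energies and the upper bound}\label{sec:upper}

\subsection{The window}

Fix $\delta\in(0,\frac14)$ and a smooth even function $\varphi\ge0$ with integral $1$ and support in $B(0,\delta)$. Put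
\[
\chi=\mathbf 1_{[-1/2,1/2)^D}*\varphi,\qquad\chi_{a,\ell}(x)=\chi\Big(\frac{x-a}\ell\Big)\qquad(a\in\mathbb R^D,\ \ell>0).
\]
Then $\chi\in C_c^\infty$, $0\le\chi\le1$, $\int\chi=1$, the support of $\chi$ lies in $B(0,\frac12\sqrt D+\delta)\subset B(0,\sqrt D)$, and $\chi=1$ on $[-\frac12+\delta,\frac12-\delta]^D$. The integer translates of the half-open cube tile $\mathbb R^D$, so $\sum_{j\in\mathbb Z^D}\chi(\cdot-j)=1*\varphi=1$. From these properties,
\begin{equation}\label{eq:chi}
\sum_{j\in\mathbb Z^D}\chi_{b+\ell j,\ell}=1\quad(b\in\mathbb R^D),\qquad\kappa:=\int\chi^2\in\big[(1-2\delta)^D,1\big].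
\end{equation}
The windows are cubes of the ambient space $\mathbb R^D$. This avoids the construction of a partition of the sphere into congruent cells, and it gives the overlap of two windows a translation-invariant form to which Fourier analysis on $\mathbb R^D$ applies.

The map $(a,\ell)\mapsto\chi_{a,\ell}$ is continuous in the supremum norm, since $\chi$ is Lipschitz with compact support. By Lemma~\ref{lem:J}(d) with $\mu=\sigma_N$ and $B=1$,
\begin{equation}\label{eq:cont}
(a,\ell)\mapsto\mathcal J(\chi_{a,\ell}\sigma_N)\ \text{ is continuous on }\ \mathbb R^D\times(0,\infty).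
\end{equation}
This function vanishes when the distance from $a$ to $\Sigma_N$ exceeds $\sqrt D\,\ell$. Hence the \emph{local energy}
\[
A_N(\ell)=\frac1{N\ell^D}\int_{\mathbb R^D}\mathcal J(\chi_{a,\ell}\sigma_N)\,da\ \le0
\]
is well defined, finite and continuous in $\ell$.

\begin{proposition}\label{prop:sub}
$\mathcal J(\sigma_N)\le NA_N(\ell)$ for all $N\ge2$ and $\ell>0$.
\end{proposition}

\begin{proof}
For $b\in[0,\ell)^D$ we have $\sigma_N=\sum_j\chi_{b+\ell j,\ell}\sigma_N$ by \eqref{eq:chi}, with finitely many nonzero terms. Lemma~\ref{lem:J}(b) gives $\mathcal J(\sigma_N)\le\sum_j\mathcal J(\chi_{b+\ell j,\ell}\sigma_N)$. Average over $b\in[0,\ell)^D$: the point $a=b+\ell j$ runs once through $\mathbb R^D$, so the average of the right side is $NA_N(\ell)$.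
\end{proof}

\subsection{Fixed and random number of points}

Proposition~\ref{prop:sub} bounds $\mathcal J(\sigma_N)$, and we need a bound for $-Nj_N$. The inequality $\mathcal J(\sigma_N)\le-Nj_N$, which follows from \eqref{eq:JK}, goes the wrong way: the infimum that defines $\mathcal J(\sigma_N)$ allows a random number $n$ of points, with only the mean $\mathbb En=N$ prescribed. The next proposition shows that this freedom gains $o(N)$. On the unit sphere, a variance $V$ of $n$ costs $\frac I2V$ in the leading term $\frac I2n^2$, while the gain in $R_n$ is essentially of order $N^{s/d}V^{1/2}$.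

\begin{proposition}\label{prop:number}
There is $N_0$ such that $-Nj_N\le\mathcal J(\sigma_N)+CN^{s/d}$ for $N\ge N_0$.
\end{proposition}

\begin{proof}
Put $\mathcal E(0)=\mathcal E(1)=0$, so that $R_0=0$ and $R_1=I/2$. We first compare $R_n$ with $R_N$.

\emph{Fewer points.} By rotation invariance $\alpha^{-1}\int|x-y|^{-s}d\sigma(y)=I$ for every $x\in S^d$. Adding a uniformly distributed point to an optimal $n$-point configuration gives $\mathcal E(n+1)\le\mathcal E(n)+nI$, that is,
\[
R_{n+1}\ge\tfrac I2(n+1)^2-nI-\mathcal E(n)=R_n+\tfrac I2 .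
\]
Hence $R_n\ge0$ for all $n$, and $R_n\le R_N$ for $n\le N$.

\emph{More points.} Let $n\ge N\ge2$ and $\vartheta=\frac{n(n-1)}{N(N-1)}$. A given pair of points of an optimal $n$-point configuration belongs to the fraction $\binom{n-2}{N-2}/\binom nN=1/\vartheta$ of its $N$-point subsets. The average energy of these subsets is $\mathcal E(n)/\vartheta$, so $\mathcal E(n)\ge\vartheta\,\mathcal E(N)$ and
\[
R_n\le\vartheta R_N+\tfrac I2\big(n^2-\vartheta N^2\big)=\vartheta R_N+\frac I2\,\frac{n(N-n)}{N-1}\le\vartheta R_N .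
\]
With $v=n-N$ we have $\vartheta-1=\frac{v(2N-1)+v^2}{N(N-1)}\le\frac{4v}N+\frac{2v^2}{N^2}$. Combining the two cases with \eqref{eq:apriori}, for all $n\ge0$,
\begin{equation}\label{eq:Rn}
R_n\le R_N+4c_2N^{s/d}(n-N)_++2c_2N^{s/d-1}(n-N)^2 .
\end{equation}

Let $X$ have intensity $\sigma_N$ and finite energy, and let $n$ be its number of points. The points lie on $\Sigma_N$ almost surely, so $\varrho^sU(X)\ge\mathcal E(n)$. Since $\mathcal E(n)\ge2^{-s}\binom n2$, the variance $V=\mathbb E(n-N)^2$ is finite, and $R_n$ is integrable because $0\le R_n\le\frac I2n^2$. Using $\varrho^sQ(\sigma_N)=N^2I$, then \eqref{eq:Rn} and $\mathbb E(n-N)_+\le V^{1/2}$, we get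
\[
\varrho^sJ_K(X)\ge\mathbb E\,\mathcal E(n)-\tfrac I2N^2=\tfrac I2V-\mathbb ER_n\ge-R_N+\big(\tfrac I2-2c_2N^{s/d-1}\big)V-4c_2N^{s/d}V^{1/2}.
\]
Since $s<d$, there is $N_0$ with $2c_2N^{s/d-1}\le I/4$ for $N\ge N_0$. The minimum of $\frac I4z^2-4c_2N^{s/d}z$ over real $z$ is $-16c_2^2N^{2s/d}/I$. Hence $\varrho^sJ_K(X)\ge-R_N-CN^{2s/d}$. Multiply by $\varrho^{-s}=(\alpha/N)^{s/d}$, use \eqref{eq:scale}, and take the infimum over $X$.
\end{proof}

Propositions~\ref{prop:sub} and~\ref{prop:number} give the upper bound for the energy per point: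
\begin{equation}\label{eq:upper}
-j_N\le A_N(\ell)+CN^{s/d-1}\qquad(N\ge N_0,\ \ell>0).
\end{equation}
The error tends to $0$ because $s<d$.

\section{Localization and the lower bound}\label{sec:lower}

\subsection{The overlap function}

Thinning a configuration by $\chi_{a,\ell}$ multiplies the interaction of $x$ and $y$ by $\chi_{a,\ell}(x)\chi_{a,\ell}(y)$. Averaging over $a$ produces a function of $x-y$. Let
\[
h(x)=\frac1\kappa\int_{\mathbb R^D}\chi(x+a)\chi(a)\,da,\qquad h_\ell(x)=h(x/\ell).
\]
The substitution $a=y-\ell a'$ gives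
\begin{equation}\label{eq:overlap}
h_\ell(x-y)=\frac1{\kappa\ell^D}\int_{\mathbb R^D}\chi_{a,\ell}(x)\chi_{a,\ell}(y)\,da .
\end{equation}
The function $h$ is even and lies in $C_c^\infty$, and $0\le h\le h(0)=1$ by the Cauchy--Schwarz inequality. With $\hat\chi(q)=\int\chi(x)e^{-iq\cdot x}dx$, the Fourier transform of $h$ is $\kappa^{-1}|\hat\chi|^2$. By Fourier inversion $h$ has the spectral density $m=(2\pi)^{-D}\kappa^{-1}|\hat\chi|^2\ge0$, which is a Schwartz function, is even because $\chi$ is real, and has $\int m=h(0)=1$. The spectral density of $h_\ell$ is $m_\ell(q)=\ell^Dm(\ell q)$, a probability density concentrated at $|q|\lesssim1/\ell$, with $\int|q|^2m_\ell(q)\,dq=C\ell^{-2}$. Since $1-h_\ell(x)=\int(1-\cos q\cdot x)\,m_\ell(q)\,dq$,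
\begin{equation}\label{eq:1-h}
0\le1-h_\ell(x)\le C\min\big(1,|x|^2/\ell^2\big).
\end{equation}
The smoothness of $\chi$ is what provides the decay of $m$. This is why we do not take the indicator function of the cube itself and accept instead the factor $\kappa<1$, which is removed at the end by letting $\delta\to0$.

Let $L\ge1$, $M\ge2$, let $\langle\cdot\rangle$ be the average \eqref{eq:avg}, and put $\bar h=\langle h_\ell\rangle$.

\subsection{Almost positive definiteness}

The following lemma is the statement of Section~\ref{ss:gauss} for the kernel $G$ and the window $\chi$. The comparison is now made frequency by frequency.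

\begin{lemma}\label{lem:W}
There is a constant $C_0$ such that for all $L\ge1$ and $M\ge2$, with $\varepsilon=C_0/\log M$, the kernel $W=G(1-\bar h)+\varepsilon G$ has a nonnegative spectral density. Moreover $W(0)=\varepsilon G(0)$.
\end{lemma}

\begin{proof}
The value at $0$ follows from $\bar h(0)=1$. The kernel $Gh_\ell$ has spectral density $g*m_\ell\ge0$ with integral $G(0)$, so by Fubini's theorem $W$ has the spectral density $w=(1+\varepsilon)g-\langle g*m_\ell\rangle\in L^1$. We claim that for $\ell\ge1$ and $k\ne0$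
\begin{equation}\label{eq:defect}
(g*m_\ell)(k)-g(k)\le C\,g(k)\min\big\{(\ell|k|)^{D-s},(\ell|k|)^{-2}\big\}.
\end{equation}
The right side is small relative to $g(k)$ unless $\ell|k|$ is of order $1$. Averaging \eqref{eq:defect} over $\ell$ and substituting $v=\ell|k|$, we get
\[
\langle g*m_\ell\rangle(k)-g(k)\le\frac{Cg(k)}{\log M}\int_0^\infty\min(v^{D-s},v^{-2})\frac{dv}v=\frac{Cg(k)}{\log M}\Big(\frac1{D-s}+\frac12\Big)=:\frac{C_0}{\log M}\,g(k),
\]
which says that $w(k)\ge0$. It remains to prove \eqref{eq:defect}. We use Lemma~\ref{lem:GH}(b) throughout.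

\emph{Low frequencies, $\ell|k|\le1$.} Here $g(k)$ is large compared with $g*m_\ell$. Since $\ell\ge1$ we have $|k|\le1$, so $g(k)\ge c|k|^{s-D}$. From $g\le C|\cdot|^{s-D}$ and the substitution $q'=\ell q$,
\[
(g*m_\ell)(k)\le C\ell^{D-s}\int|\ell k-q'|^{s-D}m(q')\,dq'\le C\ell^{D-s}\Big(\sup m\int_{|z|\le1}|z|^{s-D}dz+\int m\Big)\le C\ell^{D-s},
\]
where $0<s<D$ is used. Thus $(g*m_\ell)(k)\le C(\ell|k|)^{D-s}|k|^{s-D}\le C(\ell|k|)^{D-s}g(k)$.

\emph{High frequencies, $\ell|k|\ge1$.} Here $m_\ell$ is concentrated on a scale on which $g$ varies little near $k$. Split $(g*m_\ell)(k)=\int g(k-q)m_\ell(q)\,dq$ at $|q|=|k|/2$. For $|q|\le|k|/2$ the segment from $k$ to $k-q$ lies in the region $\frac12|k|\le|k'|\le\frac32|k|$, where $|k'|^{-2}\beta(k')\le C|k|^{-2}\beta(k)$. Taylor's formula gives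
\[
g(k-q)\le g(k)-q\cdot\nabla g(k)+C|q|^2|k|^{-2}\beta(k).
\]
The linear term integrates to $0$ over the ball because $m_\ell$ is even. So this region contributes at most $g(k)+C(\ell|k|)^{-2}g(k)$. For $|q|>|k|/2$ let $a=D+2+2p$ and use $m(q)\le C|q|^{-a}$, that is, $m_\ell(q)\le C\ell^{D-a}|q|^{-a}$. Substituting $q=|k|q'$, with the unit vector $\hat k=k/|k|$,
\[
\int_{|q|>|k|/2}g(k-q)m_\ell(q)\,dq\le C\ell^{D-a}|k|^{s-a}\int_{|q'|>1/2}|\hat k-q'|^{s-D}|q'|^{-a}dq'\le C|k|^{s-D}(\ell|k|)^{-2-2p}.
\]
The integral over $q'$ does not depend on $\hat k$; it converges at $q'=\hat k$ because $s>0$ and at infinity because $a>s$. Since $\ell|k|\ge1$ and $\ell\ge1$, we have $(\ell|k|)^{-2p}\le\min(1,|k|^{-2p})\le2/(1+|k|^{2p})$. So this region contributes at most $C\beta(k)(\ell|k|)^{-2}\le Cg(k)(\ell|k|)^{-2}$.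
\end{proof}

\subsection{The lower bound}

\begin{proposition}\label{prop:lower}
For all $N\ge2$, $L\ge1$, $M\ge2$, with $\varepsilon=C_0/\log M$ and $\eta_L=C\big(L^{-1}+L^{(d-s-2p)/2}\big)$,
\begin{equation}\label{eq:lower}
-(1+\varepsilon)\,j_N\ge\kappa^{-1}\langle A_N\rangle-C\varepsilon-\eta_L .
\end{equation}
\end{proposition}

The number $\eta_L$ does not depend on $M$ or $N$, and $\eta_L\to0$ as $L\to\infty$.

\begin{proof}
Write $K=K\bar h+H(1-\bar h)+G(1-\bar h)$. All three kernels lie between $0$ and $K$, so $J_K=-Nj_N$ is the sum of the three corresponding finite quantities.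

\emph{The local part $K\bar h$.} Insert \eqref{eq:overlap} into the two finite nonnegative terms of $J_{Kh_\ell}$ and apply Tonelli's theorem to each:
\[
J_{Kh_\ell}=\frac1{\kappa\ell^D}\int_{\mathbb R^D}\Big[\mathbb E\sum_{i<j}\chi_{a,\ell}(x_i)\chi_{a,\ell}(x_j)K(x_i-x_j)-\tfrac12Q(\chi_{a,\ell}\sigma_N)\Big]da .
\]
By Lemma~\ref{lem:J}(c) the bracket is at least $\mathcal J(\chi_{a,\ell}\sigma_N)$, so $J_{Kh_\ell}\ge\kappa^{-1}NA_N(\ell)$. Tonelli's theorem in $\ell$ gives $J_{K\bar h}=\langle J_{Kh_\ell}\rangle\ge\kappa^{-1}N\langle A_N\rangle$.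

\emph{The part $H(1-\bar h)$.} This kernel is small because $H$ lives at distances of order $1$ and $1-\bar h$ at distances of order at least $L$. By \eqref{eq:1-h} and $\ell\ge L$, we have $1-\bar h(x)\le C/L$ for $|x|\le\sqrt L$, and $1-\bar h\le1$ everywhere. Lemma~\ref{lem:GH}(a) with $r=\sqrt L$ gives $\frac12Q_{H(1-\bar h)}(\sigma_N)\le N\eta_L$, and Lemma~\ref{lem:pos}(a) gives $J_{H(1-\bar h)}\ge-N\eta_L$.

\emph{The long-range part $G(1-\bar h)$.} The kernel $W$ is even and $0\le W\le(1+\varepsilon)K$. By Lemmas~\ref{lem:W} and~\ref{lem:pos}(b),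
\[
J_{G(1-\bar h)}=J_W-\varepsilon J_G\ge-\tfrac12\varepsilon G(0)N-\varepsilon J_G .
\]
We have no independent upper bound for $J_G$, but we can express it through the quantity to be estimated: by Lemma~\ref{lem:pos}(a) and Corollary~\ref{cor:apriori}, $J_G=J_K-J_H\le J_K+\frac12Q_H(\sigma_N)\le J_K+CN$.

Adding the three bounds, $J_K\ge\kappa^{-1}N\langle A_N\rangle-N\eta_L-C\varepsilon N-\varepsilon J_K$. Move the last term to the left and divide by $N$.
\end{proof}

\section{The flat limit and the existence of the limit}\label{sec:flat}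

The bounds \eqref{eq:upper} and \eqref{eq:lower} compare $j_N$ with $A_N$ for the same $N$; eliminating $A_N$ between them compares $j_N$ only with itself. To relate different $N$ we show that $A_N(\ell)$ converges for fixed $\ell$. A window of fixed size sees an almost flat piece of the large sphere, and $\mathcal J$ is stable under small deformations by Lemma~\ref{lem:J}(d) and (e).

For $\omega\in S^d$ let $\lambda_\omega$ be $d$-dimensional Lebesgue measure on the hyperplane $\omega^\perp$. For $\tau\in\mathbb R$ and $\ell>0$ put $F_\infty(\omega,\tau,\ell)=\mathcal J(\chi_{\tau\omega,\ell}\lambda_\omega)$, which vanishes for $|\tau|>\sqrt D\,\ell$, and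
\[
A^\omega(\ell)=\ell^{-D}\int_{\mathbb R}F_\infty(\omega,\tau,\ell)\,d\tau,\qquad A_\infty(\ell)=\frac1\alpha\int_{S^d}A^\omega(\ell)\,d\sigma(\omega).
\]
The average over $\omega$ is needed because the window is not rotation invariant: the tangent planes of the sphere meet it in all directions.

\begin{proposition}\label{prop:flat}
The function $F_\infty$ is continuous, so that $A^\omega$ and $A_\infty$ are well defined and continuous. As $N\to\infty$, $A_N(\ell)\to A_\infty(\ell)$ uniformly on compact subsets of $(0,\infty)$.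
\end{proposition}

\begin{proof}
Let $\ell\in[\ell_0,\ell_1]\subset(0,\infty)$, $r_0=2\sqrt D\,\ell_1$, and let $N$ be so large that $\varrho\ge4r_0$. In polar coordinates $a=(\varrho+\tau)\omega$ we have $da=(\varrho+\tau)^d\,d\tau\,d\sigma(\omega)$. With $N=\alpha\varrho^d$,
\[
A_N(\ell)=\frac1{\alpha\ell^D}\int_{S^d}\int_{|\tau|\le\sqrt D\,\ell_1}\Big(1+\frac\tau\varrho\Big)^dF_N(\omega,\tau,\ell)\,d\tau\,d\sigma(\omega),\qquad F_N(\omega,\tau,\ell)=\mathcal J\big(\chi_{(\varrho+\tau)\omega,\ell}\,\sigma_N\big),
\]
because $|\tau|$ is the distance from $a$ to $\Sigma_N$. By \eqref{eq:cont}, $F_N$ is continuous. We show that $F_N\to F_\infty$ uniformly on $Z=S^d\times[-\sqrt D\,\ell_1,\sqrt D\,\ell_1]\times[\ell_0,\ell_1]$.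

Fix $(\omega,\tau,\ell)\in Z$ and translate by $-\varrho\omega$. The window becomes $\chi_{\tau\omega,\ell}$, supported in $B(0,r_0)$. A point $y+z\omega\in B(0,r_0)$ with $y\in\omega^\perp$ lies on the translated sphere if and only if $|y|^2+(z+\varrho)^2=\varrho^2$, and $z+\varrho>0$. So the point lies on the graph
\[
Y=\{y+z(y)\omega:\ y\in\Delta\},\qquad\Delta=\{y\in\omega^\perp:|y|\le r_0\},\qquad z(y)=\sqrt{\varrho^2-|y|^2}-\varrho .
\]
On $\Delta$ we have $|z|=|y|^2/(\varrho+\sqrt{\varrho^2-|y|^2})\le r_0^2/\varrho$ and $|\nabla z|=|y|/\sqrt{\varrho^2-|y|^2}\le\theta:=2r_0/\varrho\le\frac12$. Let $\mu_N$ be the translate of $\chi_{(\varrho+\tau)\omega,\ell}\sigma_N$; it is carried by $Y$, and $F_N=\mathcal J(\mu_N)$.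

The projection $T:Y\to\Delta$, $T(y+z(y)\omega)=y$, satisfies $|Tx-Tx'|\le|x-x'|\le(1+\theta)|Tx-Tx'|$, by the mean value theorem on the convex set $\Delta$. The area element of a graph is $\sqrt{1+|\nabla z|^2}\,dy$, so $T_*\mu_N=f_N\lambda_\Delta$, where $\lambda_\Delta=\mathbf 1_\Delta\lambda_\omega$ and
\[
f_N(y)=\chi\Big(\frac{y+(z(y)-\tau)\omega}\ell\Big)\sqrt{1+|\nabla z(y)|^2}\ \le2 .
\]
Also $\chi_{\tau\omega,\ell}\lambda_\omega=f_\infty\lambda_\Delta$ with $f_\infty(y)=\chi((y-\tau\omega)/\ell)$, and on $\Delta$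
\[
|f_N-f_\infty|\le\operatorname{Lip}(\chi)\,\frac{r_0^2}{\varrho\,\ell_0}+\theta^2 .
\]
Let $Q_0=Q(\lambda_\Delta)<\infty$, which depends only on $r_0$, $d$, $s$. Since $T$ does not increase distances, $Q(\mu_N)\le Q(f_N\lambda_\Delta)\le4Q_0$. Lemma~\ref{lem:J}(e), and then Lemma~\ref{lem:J}(d) with $\mu=\lambda_\Delta$ and $B=2$, give
\[
|F_N-F_\infty|\le4Q_0\big((1+\theta)^s-1\big)+2Q_0\Big(\operatorname{Lip}(\chi)\frac{r_0^2}{\varrho\,\ell_0}+\theta^2\Big),
\]
which tends to $0$ uniformly on $Z$. Hence $F_\infty$ is continuous and bounded on $Z$; it vanishes for $|\tau|>\sqrt D\,\ell$, and $\ell_0,\ell_1$ are arbitrary, so it is continuous everywhere. Since $(1+\tau/\varrho)^d\to1$ uniformly on $Z$, the integrals converge uniformly in $\ell\in[\ell_0,\ell_1]$.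
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Let $j_-=\liminf j_N$ and $j_+=\limsup j_N$. Both lie in $[0,\infty)$, by \eqref{eq:apriori} and because $R_N\ge0$ (proof of Proposition~\ref{prop:number}). Fix $\delta$, $L$, $M$ and let $N\to\infty$ in \eqref{eq:upper} and \eqref{eq:lower}. By Proposition~\ref{prop:flat}, which is uniform on $[L,ML]$,
\begin{equation}\label{eq:both}
-A_\infty(\ell)\le j_-\quad(\ell>0),\qquad(1+\varepsilon)\,j_+\le-\kappa^{-1}\langle A_\infty\rangle+C\varepsilon+\eta_L .
\end{equation}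
The first inequality gives $-\langle A_\infty\rangle\le j_-$, so $(1+\varepsilon)j_+\le\kappa^{-1}j_-+C\varepsilon+\eta_L$. The constants $C_0$, $C$ and $\eta_L$ depend on $\delta$, so we keep $\delta$ fixed and let $M\to\infty$ (then $\varepsilon\to0$) and $L\to\infty$ (then $\eta_L\to0$). By \eqref{eq:chi},
\[
j_+\le\kappa^{-1}j_-\le(1-2\delta)^{-D}j_- .
\]
The numbers $j_\pm$ do not depend on $\delta$, and $\delta\to0$ gives $j_+\le j_-$. So $j=\lim j_N$ exists, and $R_N/N^{1+s/d}\to\alpha^{-s/d}j$ by \eqref{eq:scale}.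
\end{proof}

\section{Identification of the limit}\label{sec:value}

By invariance under isometries, $u(r)$ is the indirect energy of $d$-dimensional Lebesgue measure on any $d$-dimensional cube of side $r$ in $\mathbb R^D$. We show that $e=e_{s,d}$ exists and then compare cubes and windows in both directions: a large cube is covered by windows, and a large window is filled with cubes. Both comparisons use only subadditivity and the sign $\mathcal J\le0$.

\begin{lemma}\label{lem:e}
The limit $e=\lim_{r\to\infty}u(r)/r^d$ exists, equals $\inf_{r>0}u(r)/r^d$, and satisfies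
\[
-\infty<e\le-\frac12\iint_{[0,1]^d\times[0,1]^d}\frac{dx\,dy}{|x-y|^s}<0 .
\]
\end{lemma}

\begin{proof}
For $r'\ge r$ the cube $[0,r']^d$ contains $\lfloor r'/r\rfloor^d$ translates of $[0,r]^d$ that are disjoint up to null sets. Both parts of Lemma~\ref{lem:J}(b) give $u(r')\le\lfloor r'/r\rfloor^du(r)$. Dividing by $r'^d$ and letting $r'\to\infty$, we get $\limsup_{r'}u(r')/r'^d\le u(r)/r^d$ for every $r$, so the limit exists and equals the infimum. Corollary~\ref{cor:apriori} gives $u(r)\ge-Cr^d$. A single point distributed uniformly in the unit cube has Lebesgue measure on this cube as intensity and has $U=0$. Hence $e\le u(1)\le-\frac12\iint_{[0,1]^d\times[0,1]^d}|x-y|^{-s}dx\,dy$.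
\end{proof}

\begin{lemma}\label{lem:cover}
$A_\infty(\ell)\ge e$ for every $\ell>0$.
\end{lemma}

\begin{proof}
Fix $\omega$ and $r>2\sqrt D\,\ell$. Let $\Lambda\subset\omega^\perp$ be a closed cube of side $r$ and $\Lambda'$ the concentric cube of side $r-2\sqrt D\,\ell$ with parallel faces. For $b\in[0,\ell)^D$, \eqref{eq:chi} and Lemma~\ref{lem:J}(b) give $u(r)\le\sum_j\mathcal J(\chi_{b+\ell j,\ell}\mathbf 1_\Lambda\lambda_\omega)$. Write each center as $b+\ell j=y+\tau\omega$ with $y\in\omega^\perp$, and discard the terms with $y\notin\Lambda'$, which are at most $0$. If $y\in\Lambda'$, the support of the window meets $\omega^\perp$ inside $B(y,\sqrt D\,\ell)\cap\omega^\perp\subset\Lambda$. Then the factor $\mathbf 1_\Lambda$ can be dropped, and the term equals $F_\infty(\omega,\tau,\ell)$ by translation invariance along $\omega^\perp$. Averaging over $b$ as in Proposition~\ref{prop:sub},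
\[
r^de\le u(r)\le\ell^{-D}\int_{\Lambda'}\int_{\mathbb R}F_\infty(\omega,\tau,\ell)\,d\tau\,d\lambda_\omega(y)=(r-2\sqrt D\,\ell)^dA^\omega(\ell).
\]
Divide by $r^d$, let $r\to\infty$, and average over $\omega$.
\end{proof}

\begin{lemma}\label{lem:fill}
$\limsup_{\ell\to\infty}A_\infty(\ell)\le(1-2\delta)^De$.
\end{lemma}

\begin{proof}
Fix $\omega$, $r>0$ and $\ell>0$. Let $\ell'=(1-2\delta)\ell$ and
\[
P_\tau=\big\{y\in\omega^\perp:\ |y_i-\tau\omega_i|\le\ell'/2,\ i=1,\dots,D\big\},
\]
the section by $\omega^\perp$ of the cube on which $\chi_{\tau\omega,\ell}=1$. It has diameter at most $\sqrt D\,\ell$ and is empty for $|\tau|>\sqrt D\,\ell$. The map $(y,\tau)\mapsto y-\tau\omega$ is an isometry of $\omega^\perp\times\mathbb R$ onto $\mathbb R^D$, so Fubini's theorem gives $\int\lambda_\omega(P_\tau)\,d\tau=\ell'^D$.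

Tile $\omega^\perp$ by closed cubes of side $r$, and let $n_\tau$ be the number of tiles contained in $P_\tau$. Let $y\in P_\tau$ lie in a tile that is not contained in $P_\tau$, and let $y'$ be a point of this tile outside $P_\tau$. For some $i$ we have $|y_i-\tau\omega_i|\le\ell'/2<|y_i'-\tau\omega_i|$. So the $i$th coordinate is not constant on $\omega^\perp$, the two sets $\{y''\in\omega^\perp:y''_i-\tau\omega_i=\pm\ell'/2\}$ are hyperplanes of $\omega^\perp$, and the segment from $y$ to $y'$, of length at most $\sqrt d\,r$, meets one of them. There are at most $2D$ such hyperplanes. The points of $P_\tau$ within distance $\sqrt d\,r$ of one of them lie in a box with one side $2\sqrt d\,r$ and $d-1$ sides $\sqrt D\,\ell$, by the diameter bound. Therefore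
\[
n_\tau r^d\ge\lambda_\omega(P_\tau)-C_1r\ell^{d-1},\qquad C_1=4D\sqrt d\,D^{(d-1)/2}.
\]
The measure $\chi_{\tau\omega,\ell}\lambda_\omega$ dominates the sum of the Lebesgue measures on these $n_\tau$ tiles. By Lemma~\ref{lem:J}(b) and $u(r)\le0$,
\[
F_\infty(\omega,\tau,\ell)\le n_\tau u(r)\le\big(\lambda_\omega(P_\tau)-C_1r\ell^{d-1}\big)\,r^{-d}u(r).
\]
Integrate over $|\tau|\le\sqrt D\,\ell$ and divide by $\ell^D=\ell^{d+1}$:
\[
A^\omega(\ell)\le\big[(1-2\delta)^D-2\sqrt D\,C_1r/\ell\big]\,r^{-d}u(r).
\]
The right side does not depend on $\omega$, so the same bound holds for $A_\infty(\ell)$. Let $\ell\to\infty$ and then $r\to\infty$.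
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:value}]
The statements about $e_{s,d}$ are contained in Lemma~\ref{lem:e}. Let $j=\lim j_N$. The second inequality in \eqref{eq:both} and Lemma~\ref{lem:cover} give $(1+\varepsilon)j\le-\kappa^{-1}e+C\varepsilon+\eta_L$. Letting $M\to\infty$ and $L\to\infty$ we get $j\le-\kappa^{-1}e\le(1-2\delta)^{-D}(-e)$, since $-e>0$. The first inequality in \eqref{eq:both} and Lemma~\ref{lem:fill} give $j\ge\liminf_{\ell\to\infty}(-A_\infty(\ell))\ge(1-2\delta)^D(-e)$. Neither $j$ nor $e$ depends on $\delta$, so $\delta\to0$ gives $j=-e$. By \eqref{eq:scale} the limit of $R_N/N^{1+s/d}$ is $-\alpha^{-s/d}e$, and the lower bound follows from Lemma~\ref{lem:e}.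
\end{proof}

\begin{thebibliography}{1}

\bibitem{MFO}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2549/\allowbreak Report\_99\_07.pdf?\allowbreak sequence=1\&isAllowed=y}

\end{thebibliography}
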